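\title{Symmetric vanishing of Ext does not imply finite Ext-index}

\begin{abstract}
A Noetherian local ring satisfies condition (ee) if, for finitely generated modules $M$ and $N$, the modules $\operatorname{Ext}^i(M,N)$ vanish for $i\gg0$ exactly when the modules $\operatorname{Ext}^i(N,M)$ do. It is an AB ring if it is Gorenstein and the last nonvanishing degree is bounded uniformly over all pairs with eventual vanishing. AB rings satisfy (ee). We show that the converse fails: over every field of characteristic $0$ there is a $12$-dimensional Gorenstein algebra of embedding dimension $5$ that satisfies (ee) and is not AB, and there are such rings in every dimension and every codimension at least $5$. Over the rings that we construct, whenever Tor vanishes eventually one of the two modules has a complete resolution whose differentials depend polynomially on the homological degree.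
\end{abstract}

\section{Introduction}

Rings in this paper are commutative and Noetherian with identity, modules are unital, and \emph{finite} means finitely generated. Let $R$ be a local ring with residue field $k$. If $M$ and $N$ are finite $R$-modules with $\operatorname{Ext}_R^i(M,N)=0$ for all $i\gg0$, two questions arise. Does the vanishing begin at a degree that is bounded independently of $M$ and $N$? And does it persist when $M$ and $N$ are exchanged?

The first question is measured by the \emph{Ext-index} of $R$,
\[
\text{Ext-index}(R)=\sup\{\,n\in\mathbb N \mid \operatorname{Ext}_R^n(M,N)\ne0\,\},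
\]
where the supremum is taken over all pairs $(M,N)$ of finite $R$-modules with $\operatorname{Ext}^i_R(M,N)=0$ for all $i\gg0$. Recall that $R$ is \emph{Gorenstein} if it has finite injective dimension over itself, or equivalently if $\operatorname{Ext}^i_R(k,R)=0$ for $i\gg0$; in that case $\operatorname{Ext}_R^i(-,R)=0$ for $i>\dim R$. Following Huneke and Jorgensen, a Gorenstein local ring of finite Ext-index is called an \emph{AB ring}. The second question is condition (ee) of Avramov and Buchweitz:
\begin{itemize}
\item[(ee)] for all finite $R$-modules $M$ and $N$, one has $\operatorname{Ext}^i_R(M,N)=0$ for all $i\gg0$ if and only if $\operatorname{Ext}^i_R(N,M)=0$ for all $i\gg0$.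
\end{itemize}
A regular local ring of dimension $n$ has global dimension $n$ and $\operatorname{Ext}^n_R(k,R)\neq0$, so its Ext-index is $n$, and it satisfies (ee) because both sides always hold. Applying (ee) to the pair $(R,k)$ gives $\operatorname{Ext}_R^i(k,R)=0$ for $i\gg0$, so a ring with (ee) is Gorenstein. By results of Huneke--Jorgensen and Jorgensen--Sega, for local rings
\[
\text{complete intersection}\implies\text{AB}\implies\text{(ee)}\implies\text{Gorenstein},
\]
and the first implication is strict; Jorgensen and Sega also showed that there are Gorenstein local rings that are not AB. Whether the second implication is reversible is posed as an open question in \cite{ext}: does every local ring satisfying (ee) have finite Ext-index? The answer is no.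

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic $0$ and
\[
R=k[\ell,a,b,c,d]/(\ell^2,\ c^2,\ d^2,\ cd,\ ab,\ bd,\ a^2-\ell b,\ b^2-\ell c,\ ac-\ell d,\ ad-bc).
\]
Then $R$ is a local artinian Gorenstein ring that satisfies \textup{(ee)} and has infinite Ext-index. In particular, \textup{(ee)} does not imply AB.
\end{theorem}

The \emph{codimension} of a local ring $(R,\mathfrak m,k)$ is $\dim_k\mathfrak m/\mathfrak m^2-\dim R$.

\begin{theorem}\label{thm:alldim}
For all $n\ge0$ and $e\ge5$ and every field $k$ of characteristic $0$ there is a Gorenstein local ring with residue field $k$, dimension $n$ and codimension $e$ that satisfies \textup{(ee)} and is not AB.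
\end{theorem}

The ring of Theorem~\ref{thm:main} belongs to a family $R(W,q,\psi)$, defined in Section~\ref{sec:rings}, whose members all satisfy (ee) in characteristic $0$ and are all AB in characteristic $p\ge3$ (Theorem~\ref{thm:family}).

The plan is as follows. Over an artinian Gorenstein ring, $\operatorname{Ext}(M,N)$ and $\operatorname{Ext}(N,M)$ are the two ends of the homology of one doubly infinite complex, and the problem asks whether this homology can be nonzero in the middle only (Section~\ref{sec:ends}). Section~\ref{sec:normal} introduces a class of exact complexes over $R(W,q,\psi)$, called normalized, and finds among them a $2\times2$ example in which this happens. The differentials of a normalized complex depend polynomially on the degree, so in characteristic $0$ its two ends have the same homology (Section~\ref{sec:poly}). It remains to see that normalized complexes account for all eventual vanishing: if $\operatorname{Tor}_i(M,L)=0$ for $i\gg0$, then $M$ or $L$ has bounded Betti numbers (Section~\ref{sec:betti}), and a module with bounded Betti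 numbers is resolved by a normalized complex (Section~\ref{sec:bounded}). Section~\ref{sec:proofs} assembles the proofs.

\section{The two ends of a complete resolution}\label{sec:ends}

In this section $R$ is an artinian Gorenstein local ring and all modules are finite. Recall that an artinian local ring $(R,\mathfrak m,k)$ is Gorenstein if and only if its socle $(0:\mathfrak m)$ is one-dimensional over $k$, if and only if $R$ is injective as an $R$-module. Then the functor $M\mapsto M^*=\operatorname{Hom}_R(M,R)$ is exact and $M\cong M^{**}$; in particular $M^*=0$ only if $M=0$. For a free resolution $F$ of $M$ we have $\operatorname{Hom}(F,L^*)\cong(F\otimes L)^*$, and exactness of the dual gives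
\begin{equation}\label{eq:exttor}
\operatorname{Ext}^i_R(M,L^*)\cong\operatorname{Tor}_i^R(M,L)^* .
\end{equation}
Every module $N$ has the form $L^*$, with $L=N^*$. So $\operatorname{Ext}^i(M,N)=0$ if and only if $\operatorname{Tor}_i(M,L)=0$, and, since $M\cong M^{**}$, $\operatorname{Ext}^i(N,M)=0$ if and only if $\operatorname{Tor}_i(M^*,L^*)=0$.

Let $F$ be the minimal free resolution of $M$. The $n$th syzygy is $\Omega^nM=\operatorname{coker}(F_{n+1}\to F_n)$, and the $n$th Betti number is $\beta_n(M)=\operatorname{rank}F_n=\dim_k\operatorname{Tor}_n(M,k)$. A \emph{complete resolution} of $M$ is an exact complex $P=(P_n,\partial_n)_{n\in\mathbb Z}$ of finite free modules such that $\operatorname{coker}\partial_{n_0+1}\cong\Omega^{n_0}M$ for some $n_0\ge0$. Every $M$ has one, with $n_0=0$: if $F'$ is a free resolution of $M^*$, splice $F$ with the exact sequence $0\to M\to F_0'^*\to F_1'^*\to\cdots$. Conversely, every exact complex $P$ of finite free modules is a complete resolution of $\operatorname{coker}\partial_1$.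

\begin{lemma}\label{lem:ends}
Let $P$ be a complete resolution of $M$ and let $L$ be a finite module. For all $i\ge1$,
\[
\operatorname{Tor}_i(M,L)\cong H_i(P\otimes L),\qquad \operatorname{Tor}_i(M^*,L^*)\cong H_{-1-i}(P\otimes L)^* .
\]
\end{lemma}

\begin{proof}
Let $G=\operatorname{coker}\partial_1$ and $M'=\Omega^{n_0}M\cong\operatorname{coker}\partial_{n_0+1}$. We first reduce to $M=G$. If $n_0=0$ there is nothing to do. Otherwise $M'\cong\operatorname{im}\partial_{n_0}$ by exactness of $P$, and there are exact sequences
\[
0\to M'\to F_{n_0-1}\to\dots\to F_0\to M\to0,\qquad 0\to M'\to P_{n_0-1}\to\dots\to P_0\to G\to0 .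
\]
Their duals are two exact sequences of the same length that end in $M'^*$, have finite free middle terms, and begin with $M^*$ and $G^*$. By Schanuel's lemma $M^*$ and $G^*$ become isomorphic after adding finite free summands, and by duality so do $M$ and $G$. Free summands do not affect $\operatorname{Tor}_i$ for $i\ge1$, so we may assume $M=G$.

Now $P_{\ge0}$ is a free resolution of $G$, which gives the first isomorphism. The complex $P^*$ is exact, so $G^*=\ker(P_0^*\to P_1^*)=\operatorname{im}(P_{-1}^*\to P_0^*)$ has the free resolution $\cdots\to P_{-2}^*\to P_{-1}^*\to G^*\to0$, with $P^*_{-1-i}$ in degree $i$. Since $P_j^*\otimes L^*\cong\operatorname{Hom}(P_j,L^*)\cong(P_j\otimes L)^*$ naturally in $P_j$, and dualizing commutes with homology, the second isomorphism follows.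
\end{proof}

Thus, for $N=L^*$, the modules $\operatorname{Ext}^i(M,N)$ are read off the positive end of $H(P\otimes L)$, and the modules $\operatorname{Ext}^i(N,M)$ off the negative end.

\begin{proposition}\label{prop:dictionary}
Let $(P,L)$ range over all pairs of an exact complex $P$ of finite free $R$-modules and a finite module $L$.
\begin{itemize}
\item[(a)] $R$ satisfies \textup{(ee)} if and only if, for all $(P,L)$, vanishing of $H_n(P\otimes L)$ for $n\gg0$ is equivalent to vanishing for $n\ll0$.
\item[(b)] If some $(P,L)$ has $H_n(P\otimes L)=0$ for $n\gg0$ and $H(P\otimes L)\ne0$, then the Ext-index of $R$ is infinite. Otherwise it is $0$.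
\end{itemize}
\end{proposition}

\begin{proof}
Part (a) follows from \eqref{eq:exttor} and Lemma~\ref{lem:ends}, since every module has a complete resolution and every $P$ is one. For (b), let $m$ be the largest degree with $H_m(P\otimes L)\ne0$. For $j\ge1$ let $M_j=\operatorname{coker}\partial_{m-j+1}$. Shifting $P$ gives $\operatorname{Ext}^i(M_j,L^*)\cong H_{i+m-j}(P\otimes L)^*$ for $i\ge1$, which is nonzero for $i=j$ and zero for $i>j$. As $j$ is arbitrary, the Ext-index is infinite. If there is no such pair, eventual vanishing of $\operatorname{Ext}^i(M,N)$ forces $H(P\otimes N^*)=0$ for a complete resolution $P$ of $M$, so $\operatorname{Ext}^i(M,N)=0$ for all $i\ge1$; and $\operatorname{Hom}(R,R)\ne0$.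
\end{proof}

So, in the artinian case, AB says that vanishing at the positive end spreads to all degrees, while (ee) says only that it reappears at the negative end. In the simplest rings the two cannot be told apart. Over $k[x]/(x^m)$ every module is a direct sum of a free module and modules $R/x^jR$ with $0<j<m$, whose complete resolutions $\cdots\xrightarrow{x^{j}}R\xrightarrow{x^{m-j}}R\xrightarrow{x^{j}}R\to\cdots$ are periodic; hence $H(P\otimes L)$ is periodic, and vanishing at one end is vanishing everywhere. One would guess that in general information can pass from one end to the other only through the middle, and hence that (ee) implies AB. But there is another way to tie the ends together. If the matrix of $\partial_n$ is a polynomial function of $n$, then in characteristic $0$ the rank of $\partial_n\otimes L$ takes one generic value at both ends and may drop at finitely many degrees in between. We construct rings over which this is what happens.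

\section{The rings $R(W,q,\psi)$}\label{sec:rings}

Let $k$ be a field with $\operatorname{char}k\ne2$ and let $\omega\in\mathbb N$. The data are:
\begin{itemize}
\item a finite-dimensional graded $k$-space $W=\bigoplus_{j\ge1}W_j$ with $r=\dim W\ge3$; elements of $W_j$ have \emph{weight} $j$;
\item a nondegenerate symmetric bilinear form $q$ on $W$ with $q(W_i,W_j)=0$ unless $i+j=\omega$;
\item a symmetric trilinear form $\psi$ on $W$ with $\psi(W_i,W_j,W_l)=0$ unless $i+j+l=\omega$.
\end{itemize}
The form $q$ pairs $W_i$ perfectly with $W_{\omega-i}$, so $W_j=0$ for $j\ge\omega$. Define a commutative, not necessarily associative, product $*$ on $W$ by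
\[
q(w*w',w'')=\psi(w,w',w'').
\]
Let $w\in W_i$ and $w'\in W_j$. The weight $m$ component of $w*w'$ is detected by pairing with $W_{\omega-m}$, and $\psi(w,w',W_{\omega-m})=0$ unless $m=i+j$. Hence $W_i*W_j\subseteq W_{i+j}$. Since weights are positive and less than $\omega$, multiplication by an element of $W$ strictly raises weights and is nilpotent; this is the purpose of the grading.

Let
\[
R(W,q,\psi)=k\oplus(k\ell\oplus W)\oplus(\ell W\oplus ks)\oplus k\sigma ,
\]
with the four summands in degrees $0,1,2,3$, where $\ell W=\{\ell w\}$ is a copy of $W$. The product is commutative, has unit $1\in k$, vanishes in degrees $\ge4$, and is given by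
\begin{equation}\label{eq:table}
\begin{gathered}
\ell^2=0,\qquad \ell\cdot w=\ell w,\qquad ww'=q(w,w')s+\ell(w*w'),\\
\ell s=\sigma,\qquad ws=0,\qquad (\ell w)w'=q(w,w')\sigma,\qquad \ell\cdot\ell w=0 .
\end{gathered}
\end{equation}
For $\psi=0$ this is $\bar R[\ell]/(\ell^2)$, where $\bar R=k\oplus W\oplus ks$ with $ww'=q(w,w')s$ and $ws=0$; in general $\psi$ twists the product of $W$ by a multiple of $\ell$.

\begin{proposition}\label{prop:ring}
$R=R(W,q,\psi)$ is an artinian Gorenstein local ring with maximal ideal $\mathfrak m=R_{\ge1}$, residue field $k$, embedding dimension $r+1$ and $\dim_kR=2(r+2)$. Moreover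
\[
(0:\ell)=\ell R=k\ell\oplus\ell W\oplus k\sigma,\qquad \dim_k\ell R=r+2,
\]
the ring $R/\ell R$ is $\bar R$, and $\cdots\xrightarrow{\ell}R\xrightarrow{\ell}R\to\bar R\to0$ is its minimal free resolution over $R$.
\end{proposition}

\begin{proof}
Associativity needs to be checked only for three factors of degree $1$, since a product of three factors of positive degree vanishes otherwise. By \eqref{eq:table},
\[
\big((\alpha\ell+w)(\alpha'\ell+w')\big)(\alpha''\ell+w'')=\big[\alpha q(w',w'')+\alpha'q(w,w'')+\alpha''q(w,w')+\psi(w,w',w'')\big]\sigma ,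
\]
which is symmetric in the three factors because $\psi$ is symmetric. So $R$ is a commutative ring, local because $R_{\ge1}$ is nilpotent. We have $\ell W\subseteq\mathfrak m^2$, then $s\in\mathfrak m^2$ because $q\ne0$, and $\sigma=\ell s$; hence $\mathfrak m^2=R_{\ge2}$ and the embedding dimension is $\dim R_1=r+1$. The socle is a graded ideal, and the pairing $R_1\times R_2\to k\sigma$, $(\alpha\ell+w,\ \ell w'+\gamma s)\mapsto(\alpha\gamma+q(w,w'))\sigma$, is perfect. So the socle has no nonzero element of degree $1$ or $2$, it equals $k\sigma$, and $R$ is Gorenstein. The last claims follow from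
\[
\ell\,(\alpha+\alpha'\ell+w+\ell w'+\gamma s+\gamma'\sigma)=\alpha\ell+\ell w+\gamma\sigma .\qedhere
\]
\end{proof}

All modules over $R$ below are finite, so they are finite-dimensional $k$-spaces, and $\dim$ means $\dim_k$. The maximal ideal $\bar{\mathfrak m}$ of $\bar R$ has $\bar{\mathfrak m}^2=ks$ and $\bar{\mathfrak m}^3=0$, and $\dim\bar R=r+2$.

\begin{theorem}\label{thm:family}
Let $R=R(W,q,\psi)$.
\begin{itemize}
\item[(i)] If $\operatorname{char}k=0$, then $R$ satisfies \textup{(ee)}.
\item[(ii)] If $\operatorname{char}k=p\ge3$, then $R$ is AB, with Ext-index $0$.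
\end{itemize}
\end{theorem}

The members of the family that we need are the following; Section~\ref{sec:normal} explains the choice.

\begin{example}\label{ex:Re}
Let $\omega=6$ and $e\ge5$. Let $W=\langle a,b,c,d\rangle\oplus W'$, where $a,b,c,d$ have weights $1,2,4,5$ and $W'$ has dimension $e-5$ and weight $3$. Let $q(a,d)=q(b,c)=1$, let $q$ restrict to any nondegenerate symmetric form on $W'$, and let $\psi(a,a,c)=\psi(b,b,b)=1$; up to symmetry, all other values of $q$ and $\psi$ on $a,b,c,d$ and $W'$ are $0$. Then
\[
a*a=b,\qquad b*b=c,\qquad a*c=d,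
\]
and all other $*$-products among $a,b,c,d$ are $0$. Put $R_e=R(W,q,\psi)$. Here $r=e-1\ge4$, the embedding dimension is $e$, and in $R_e$
\[
a^2=\ell b,\quad b^2=\ell c,\quad ac=\ell d,\quad ad=bc=s,\quad ab=bd=cd=c^2=d^2=\ell^2=0 .
\]
\end{example}

\begin{lemma}\label{lem:presentation}
The ring of Theorem~\textup{\ref{thm:main}} is $R_5$.
\end{lemma}

\begin{proof}
Let $Q$ be the quotient of the polynomial ring displayed in Theorem~\ref{thm:main}, with any field $k$ of characteristic $\ne2$. By the relations above $Q$ surjects onto $R_5$, and $\dim R_5=12$, so it suffices to show $\dim Q\le12$. Of the $15$ quadratic monomials, six vanish in $Q$ and $a^2,b^2,ac,bc$ equal $\ell b,\ell c,\ell d,ad$. So $Q_2$ is spanned by $\ell a,\ell b,\ell c,\ell d,ad$. Multiply these by the variables. A product containing $\ell^2$ is zero. The monomials $\ell xy$ with $x,y\in\{a,b,c,d\}$ are $\ell a^2=\ell^2b=0$, $\ell b^2=\ell^2c=0$, $\ell ac=\ell^2d=0$, $\ell ab=\ell bd=\ell cd=\ell c^2=\ell d^2=0$, and $\ell bc=\ell ad$. Finally $ad\cdot a=\ell bd=0$ and $ad\cdot b=ad\cdot c=ad\cdot d=0$.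 Hence $Q_3$ is spanned by $\ell ad$, which every variable annihilates, so $Q_4=0$ and $\dim Q\le1+5+5+1=12$.
\end{proof}

\section{Normalized complexes and an example}\label{sec:normal}

Let $R=R(W,q,\psi)$ and $\beta\ge0$. Matrices act on columns from the left. Regard $W\otimes\operatorname{Mat}_\beta(k)$ as the space of $\beta\times\beta$ matrices with entries in $W\subset R$, graded by weight; $x^{(j)}$ denotes the weight $j$ component of $x$. For $x=\sum_iw_i\otimes X_i$ and $y=\sum_jw'_j\otimes X'_j$ put
\[
x*y=\sum_{i,j}(w_i*w'_j)\otimes X_iX'_j,\qquad q(x,y)=\sum_{i,j}q(w_i,w'_j)X_iX'_j .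
\]
Neither operation is commutative any more. By \eqref{eq:table}, the matrix products over $R$ are
\begin{equation}\label{eq:matrixprod}
xy=s\,q(x,y)+\ell(x*y),\qquad (\ell x)y=\sigma\,q(x,y),\qquad sx=0,
\end{equation}
and $q(w,w'*w'')=\psi(w,w',w'')=q(w*w',w'')$ gives
\begin{equation}\label{eq:invariance}
q(x,y*z)=q(x*y,z).
\end{equation}
The operators $\lambda_x(y)=x*y$ and $\lambda'_x(y)=y*x$ raise weights, so $\lambda_x^\omega=\lambda_x'^{\,\omega}=0$ and $1+\lambda_x$, $1+\lambda'_x$ are invertible.

The model for what follows is the complex $\cdots\xrightarrow{\ell}R^\beta\xrightarrow{\ell}R^\beta\to\cdots$, which is exact by Proposition~\ref{prop:ring}. We perturb it by terms of positive weight. A matrix in $\operatorname{Mat}_\beta(R)$ is \emph{normalized} if it has the form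
\[
\ell+\zeta+s\eta,\qquad\zeta\in W\otimes\operatorname{Mat}_\beta(k),\quad\eta\in\operatorname{Mat}_\beta(k),
\]
where $\ell$ stands for $\ell I$, and a complex $(R^\beta,\partial_n)_{n\in\mathbb Z}$ is \emph{normalized} if all $\partial_n=\ell+\zeta_n+s\eta_n$ are. By \eqref{eq:matrixprod},
\[
\partial_n\partial_{n+1}=\ell(\zeta_n+\zeta_{n+1}+\zeta_n*\zeta_{n+1})+s\,q(\zeta_n,\zeta_{n+1})+\sigma(\eta_n+\eta_{n+1}),
\]
so $\partial_n\partial_{n+1}=0$ is equivalent to the three equations
\begin{align}
\zeta_n+\zeta_{n+1}+\zeta_n*\zeta_{n+1}&=0,\label{eq:rec}\\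
q(\zeta_n,\zeta_{n+1})&=0,\label{eq:q}\\
\eta_n+\eta_{n+1}&=0.\label{eq:eta}
\end{align}
Exactness comes for free, because the weights let us scale the perturbation to zero.

\begin{lemma}\label{lem:exact}
Every normalized complex is exact.
\end{lemma}

\begin{proof}
Ranks of $k$-linear maps do not change under field extension, so let $k$ be infinite. For $t\in k^\times$ let $\varphi_t$ be the $k$-linear bijection of $R$ that fixes $1$ and $\ell$, multiplies $W_j$ and $\ell W_j$ by $t^j$, and multiplies $s$ and $\sigma$ by $t^\omega$. It respects the table \eqref{eq:table}: for $w\in W_i$ and $w'\in W_j$ we have $w*w'\in W_{i+j}$, and $q(w,w')=0$ unless $i+j=\omega$. So $\varphi_t$ is a ring automorphism. For $t\in k$ put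
\[
\partial_n(t)=\ell+\sum_{j\ge1}t^j\zeta_n^{(j)}+t^\omega s\eta_n .
\]
For $t\ne0$ this is $\varphi_t(\partial_n)$, which is conjugate to $\partial_n$ as a $k$-linear map of $R^\beta$ by the map that applies $\varphi_t$ to each coordinate. For $t=0$ it is $\ell$, of rank $\beta(r+2)=\frac12\dim R^\beta$. A minor of size $\beta(r+2)$ of the $k$-matrix of $\partial_n(t)$ that is nonzero at $t=0$ is a nonzero polynomial in $t$, so it is nonzero at some $t\ne0$. Hence $\operatorname{rank}\partial_n\ge\frac12\dim R^\beta$ for all $n$. Since $\operatorname{rank}\partial_n+\operatorname{rank}\partial_{n+1}\le\dim R^\beta$ in a complex, equality holds, which is exactness.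
\end{proof}

Equation \eqref{eq:rec} can be solved for either term:
\begin{equation}\label{eq:solve}
\zeta_{n+1}=-(1+\lambda_{\zeta_n})^{-1}\zeta_n,\qquad \zeta_n=-(1+\lambda'_{\zeta_{n+1}})^{-1}\zeta_{n+1}.
\end{equation}
If $\beta=1$, then $\lambda=\lambda'$, so $\zeta_{n+2}$ and $\zeta_n$ are given by the same formula in $\zeta_{n+1}$, and the complex has period $2$. To find a nonperiodic complex we need $\beta\ge2$.

Take $R=R_e$ from Example~\ref{ex:Re} and $\zeta_n=aA_n+bB_n+cC_n+dD_n$ with matrices over $k$, and let $\eta_n=0$. Equation \eqref{eq:rec} splits by weight into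
\begin{equation}\label{eq:system}
\begin{aligned}
A_n+A_{n+1}&=0, &\qquad C_n+C_{n+1}&=-B_nB_{n+1},\\
B_n+B_{n+1}&=-A_nA_{n+1}, &\qquad D_n+D_{n+1}&=-A_nC_{n+1}-C_nA_{n+1},
\end{aligned}
\end{equation}
and \eqref{eq:q} reads
\begin{equation}\label{eq:systemq}
A_nD_{n+1}+D_nA_{n+1}+B_nC_{n+1}+C_nB_{n+1}=0 .
\end{equation}
Each equation in \eqref{eq:system} has the form $X_n+X_{n+1}=Z_n$. For $Z_n=0$ the solutions alternate in sign. For constant $Z_n=Z$ there is the constant solution $\frac12Z$. For alternating $Z_n=(-1)^nZ$ the solutions are $X_n=(-1)^n(X_0-nZ)$, and periodicity is lost in characteristic $0$. The product of two alternating sequences is constant, and the product of an alternating and a constant sequence alternates, so we use two nested products: $b*b=c$ makes $C_n$ constant, and then $a*c=d$ gives the equation for $D_n$ an alternating right side. Once $q(a,d)=q(b,c)=1$, the symmetry of $\psi$ turns $q(a*c,a)=1$ into $q(a*a,c)=1$, which accounts for the third product $a*a=b$, and the three products fix the weights in the ratio $1:2:4:5$. This is where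 Example~\ref{ex:Re} comes from.

Concretely, let
\[
A=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad B=\begin{pmatrix}1&0\\1&0\end{pmatrix},\qquad J=AB-BA=\begin{pmatrix}1&-1\\0&-1\end{pmatrix},
\]
so that $A^2=0$, $B^2=B$, $AJ=-A$ and $JA=A$. Put
\[
A_n=(-1)^nA,\quad B_n=(-1)^nB,\quad C_n=\tfrac12B,\quad D_n=(-1)^n\Delta_n,\qquad \Delta_n=\tfrac14I+\tfrac n2J .
\]
The equations for $A_n$ and $B_n$ hold because $A_nA_{n+1}=-A^2=0$, and the one for $C_n$ because $-B_nB_{n+1}=B^2=B$. In the equation for $D_n$ the left side is $(-1)^n(\Delta_n-\Delta_{n+1})=-\frac{(-1)^n}2J$ and the right side is $-\frac{(-1)^n}2(AB-BA)$. In \eqref{eq:systemq} the last two terms are $\pm\frac12B^2$ and cancel, and the first two give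
\[
-(A\Delta_{n+1}+\Delta_nA)=-\big(\tfrac14A-\tfrac{n+1}2A+\tfrac14A+\tfrac n2A\big)=0;
\]
this equation is what fixes the constant $\frac14$. Therefore the matrices
\begin{equation}\label{eq:example}
\partial_n=\ell I+\tfrac12cB+(-1)^n\big(aA+bB+d\,\Delta_n\big)\in\operatorname{Mat}_2(R_e),\qquad n\in\mathbb Z,
\end{equation}
form a normalized complex $P$, which is exact by Lemma~\ref{lem:exact}.

\begin{proposition}\label{prop:infinite}
If $\operatorname{char}k=0$, then $R_e$ has infinite Ext-index for every $e\ge5$.
\end{proposition}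

\begin{proof}
We want a module $L$ that sees only $\ell$ and the drifting coefficient $\Delta_n$. Any $k$-linear map $\mathfrak m/\mathfrak m^2\to ku$ defines a ring homomorphism $R_e\to R_e/\mathfrak m^2\to k[u]/(u^2)$. Let $L=k[u]/(u^2)$ be the $R_e$-module given by $\ell\mapsto u$, $d\mapsto-4u$, and $a,b,c,W'\mapsto0$. Then $\partial_n\otimes L=u\,\delta_n$ with $\delta_n=I-4(-1)^n\Delta_n=I-(-1)^n(I+2nJ)$, that is,
\[
\delta_n=-2nJ\quad(n\text{ even}),\qquad\delta_n=2(I+nJ)\quad(n\text{ odd}).
\]
Since $\det(xI+yJ)=x^2-y^2$, we get $\det\delta_n=-4n^2$ for even $n$ and $\det\delta_n=4(1-n^2)$ for odd $n$. In characteristic $0$ the matrix $\delta_n$ is therefore singular exactly for $n\in\{-1,0,1\}$, where its ranks are $1,0,1$. On $L^2=k^2\oplus uk^2$ we have $\ker(u\delta_n)=\ker\delta_n\oplus uk^2$ and $\operatorname{im}(u\delta_{n+1})=u\operatorname{im}\delta_{n+1}$, so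
\[
H_n(P\otimes L)\cong\ker\delta_n\oplus\operatorname{coker}\delta_{n+1}
\]
as $k$-spaces. This has dimension $1,3,3,1$ for $n=-2,-1,0,1$ and is zero otherwise. Proposition~\ref{prop:dictionary}(b) applies.
\end{proof}

\begin{remark}
In characteristic $p\ge3$ the matrices \eqref{eq:example} depend only on $n$ modulo $2p$, and $\delta_n=0$ whenever $2p$ divides $n$. So $H_n(P\otimes L)\neq0$ for infinitely many $n>0$, in accordance with Theorem~\ref{thm:family}(ii).
\end{remark}

\section{Polynomial dependence on the degree}\label{sec:poly}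

In \eqref{eq:example} the entries of $\partial_{2n}$ and of $\partial_{2n+1}$ are polynomials of degree at most $1$ in $n$. We show that polynomial dependence is a feature of all normalized complexes over $R=R(W,q,\psi)$ and that it ties the two ends of $H(P\otimes L)$ together for every $L$. A resolution provides only the right half of a complex, so we first note that the left half is determined by the recursion.

\begin{lemma}\label{lem:extend}
Let $n_0\in\mathbb Z$ and let $\partial_n=\ell+\zeta_n+s\eta_n$, $n>n_0$, be normalized matrices with $\partial_n\partial_{n+1}=0$ for $n>n_0$. Then there is a normalized complex $(R^\beta,\partial_n)_{n\in\mathbb Z}$ extending them.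
\end{lemma}

\begin{proof}
For $n\le n_0$ define $\zeta_n$ recursively by the second formula in \eqref{eq:solve}, and $\eta_n=-\eta_{n+1}$. Then \eqref{eq:rec} and \eqref{eq:eta} hold for all $n\in\mathbb Z$. For \eqref{eq:q}, use \eqref{eq:rec} for $n+1$, then \eqref{eq:invariance}, then \eqref{eq:rec} for $n$:
\[
\begin{aligned}
q(\zeta_n,\zeta_{n+1})&=-q(\zeta_n,\zeta_{n+2})-q(\zeta_n,\zeta_{n+1}*\zeta_{n+2})\\
&=-q(\zeta_n+\zeta_n*\zeta_{n+1},\zeta_{n+2})=q(\zeta_{n+1},\zeta_{n+2}).
\end{aligned}
\]
So $q(\zeta_n,\zeta_{n+1})$ does not depend on $n$, and it is $0$ for $n>n_0$.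
\end{proof}

\begin{lemma}\label{lem:poly}
Let $(\zeta_n)_{n\in\mathbb Z}$ satisfy \eqref{eq:rec}. If $\operatorname{char}k=0$, the coordinates of $\zeta_{2n}$ and of $\zeta_{2n+1}$ in a basis of $W\otimes\operatorname{Mat}_\beta(k)$ are polynomial functions of $n\in\mathbb Z$. If $\operatorname{char}k=p>0$, the sequence $(\zeta_n)$ is periodic.
\end{lemma}

\begin{proof}
By \eqref{eq:solve}, $\zeta_{n+1}=\Phi(\zeta_n)$ for the polynomial map
\[
\Phi(\zeta)=-\sum_{i=0}^{\omega-1}(-\lambda_\zeta)^i\zeta=-\zeta+\zeta*\zeta-\zeta*(\zeta*\zeta)+\cdots .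
\]
Weights are positive and add under $*$, so $\Phi(\zeta)^{(j)}$ is $-\zeta^{(j)}$ plus a polynomial in the components $\zeta^{(i)}$ with $i<j$. Applying $\Phi$ twice gives
\[
\zeta^{(j)}_{2n+2}-\zeta^{(j)}_{2n}=\Psi_j\big(\zeta^{(i)}_{2n}:i<j\big)
\]
with a polynomial map $\Psi_j$ independent of $n$. We use induction on $j$. In characteristic $0$ the right side is a polynomial function $g(n)$. Writing $g$ in the basis $\binom nm$ and using $\binom{n+1}{m+1}-\binom n{m+1}=\binom nm$, we find a polynomial $\tilde g$ with $\tilde g(n+1)-\tilde g(n)=g(n)$; then $\zeta^{(j)}_{2n}-\tilde g(n)$ is constant on $\mathbb Z$. In characteristic $p$ the right side has some period $\pi$ in $n$. Its sum over $p\pi$ consecutive values of $n$ is $p$ times the sum over one period, hence $0$, so $\zeta^{(j)}_{2n}$ has period $p\pi$. There are finitely many weights, and $\zeta_{2n+1}=\Phi(\zeta_{2n})$.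
\end{proof}

\begin{proposition}\label{prop:twoends}
Let $P$ be a normalized complex and $L$ a finite $R$-module with $H_n(P\otimes L)=0$ for $n\gg0$.
\begin{itemize}
\item[(i)] If $\operatorname{char}k=0$, then $H_n(P\otimes L)=0$ for $n\ll0$.
\item[(ii)] If $\operatorname{char}k=p\ge3$, then $H_n(P\otimes L)=0$ for all $n$.
\end{itemize}
\end{proposition}

\begin{proof}
By \eqref{eq:eta}, $\eta_{n+2}=\eta_n$. In characteristic $p$, Lemma~\ref{lem:poly} then shows that $P$ is periodic, so $H(P\otimes L)$ is periodic, and (ii) follows.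

Let $\operatorname{char}k=0$. The $k$-matrix of $\partial_n\otimes L$ on $L^\beta$ is a constant matrix plus a linear function of the coordinates of $\zeta_n$ and $\eta_n$. So the matrices of $\partial_{2n}\otimes L$ and $\partial_{2n+1}\otimes L$ have entries polynomial in $n$. Let $r_0$ be the largest size of a minor of the first matrix that is a nonzero polynomial in $n$. The integers are distinct in $k$, so this minor vanishes for only finitely many $n\in\mathbb Z$, while all larger minors vanish identically. Thus $\operatorname{rank}(\partial_{2n}\otimes L)=r_0$ for all but finitely many $n\in\mathbb Z$, and in the same way $\operatorname{rank}(\partial_{2n+1}\otimes L)=r_1$ for some $r_1$ and all but finitely many $n$. Hence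
\[
\dim H_n(P\otimes L)=\dim L^\beta-r_0-r_1\qquad\text{for all }|n|\gg0 ,
\]
and the right side is $0$ by hypothesis.
\end{proof}

\section{Growth of Betti numbers}\label{sec:betti}

Most modules over $R=R(W,q,\psi)$ are not resolved by normalized complexes, since these have constant rank. We show that in a pair with eventually vanishing Tor at least one module has bounded Betti numbers. Let $\rho$ be the larger root of $x^2-rx+1$, so that $\rho+\rho^{-1}=r$; the hypothesis $r\ge3$ gives $\rho>1$. Betti numbers over $R$ never grow faster than $\rho^n$, and they grow exactly that fast unless they are bounded. The convolution of two such sequences grows like $n\rho^n$, which is too fast.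

\begin{lemma}\label{lem:upper}
For every finite $R$-module $L$ there is a constant $\gamma_L$ with $\beta_n(L)\le\gamma_L\rho^n$ for all $n$.
\end{lemma}

\begin{proof}
The long exact sequence of $\operatorname{Tor}(-,k)$ along a composition series gives $\beta_n(L)\le(\dim L)\beta_n(k)$, so let $L=k$. We compute the Betti numbers of $k$ over $\bar R$ and then pass to $R$.

\emph{Over $\bar R$.} Tensoring a minimal $\bar R$-resolution of $k$ with an algebraic closure of $k$ gives a minimal resolution of the new residue field, so for this step let $k$ be algebraically closed. As $\operatorname{char}k\ne2$, all nondegenerate symmetric forms of rank $r$ are equivalent, and there is a basis $x_1,\dots,x_r$ of $W$ with $q(x_i,x_j)=1$ if $i+j=r+1$ and $0$ otherwise. The resolution is built from the noncommutative graded algebra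
\[
\mathcal A=k\langle z_1,\dots,z_r\rangle\Big/\Big(\sum_iz_iz_{r+1-i}\Big).
\]
Order words by length and then lexicographically with $z_1>\dots>z_r$. The leading word of the relation is $z_1z_r$. The diamond lemma, for one relation, says that if no proper prefix of the leading word is also a suffix of it, then the words that do not contain the leading word form a basis of the quotient. This applies as $z_1\ne z_r$; call the words avoiding $z_1z_r$ \emph{reduced}. If $v$ is reduced, so is $z_rv$; hence left multiplication by $z_r$ is injective on $\mathcal A$. A reduced word of length $n\ge1$ is a letter followed by a reduced word of length $n-1$, and such a word fails to be reduced exactly when it is $z_1z_rv$ with $v$ reduced. So $\alpha_n=\dim\mathcal A_n$ satisfies $\alpha_n=r\alpha_{n-1}-\alpha_{n-2}$ for $n\ge1$, with $\alpha_0=1$ and $\alpha_{-1}=0$. The solution is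
\[
\alpha_n=\frac{\rho^{n+1}-\rho^{-n-1}}{\rho-\rho^{-1}}\le\frac{\rho^n}{1-\rho^{-2}} .
\]
Let $\mathcal A_n^\vee$ be the $k$-dual of $\mathcal A_n$. Put $G_n=\bar R\otimes_k\mathcal A_n^\vee$ and $\partial(y\otimes f)=\sum_iyx_i\otimes f(z_i\,\cdot)$. Then
\[
\partial^2(y\otimes f)=\sum_{i,j}yx_ix_j\otimes f(z_iz_j\,\cdot)=ys\otimes f\Big(\sum_iz_iz_{r+1-i}\,\cdot\Big)=0 .
\]
The complex $G$ is the direct sum of the strands $0\to\mathcal A_m^\vee\to W\otimes\mathcal A_{m-1}^\vee\to ks\otimes\mathcal A_{m-2}^\vee\to0$. For $m=0$ the strand is $k\subset G_0$. For $m\ge1$ it is dual to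
\[
0\to\mathcal A_{m-2}\to\mathcal A_{m-1}^{\,r}\to\mathcal A_m\to0,\qquad y\mapsto(z_{r+1-i}y)_i,\quad(y_i)_i\mapsto\sum_iz_iy_i .
\]
Here the first map is injective because its first component is $z_ry$, the second is surjective, and $\alpha_{m-2}-r\alpha_{m-1}+\alpha_m=0$; so this complex is exact. Therefore $G$ is a free resolution of $k$, minimal because $\partial G\subseteq\bar{\mathfrak m}G$, and $\dim\operatorname{Tor}_n^{\bar R}(k,k)=\alpha_n$.

\emph{Over $R$.} The change of rings spectral sequence $E^2_{i,j}=\operatorname{Tor}^{\bar R}_i(k,\operatorname{Tor}_j^R(\bar R,k))\Rightarrow\operatorname{Tor}^R_{i+j}(k,k)$ gives $\beta_n(k)\le\sum_{i+j=n}\dim E^2_{i,j}$. By Proposition~\ref{prop:ring}, $\operatorname{Tor}^R_j(\bar R,k)\cong k$ for all $j\ge0$. So $\beta_n(k)\le\sum_{i=0}^n\alpha_i\le\rho^n/\big((1-\rho^{-2})(1-\rho^{-1})\big)$.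
\end{proof}

\begin{lemma}\label{lem:gap}
For every finite $R$-module $M$, either $(\beta_i(M))$ is bounded, or there is $\gamma>0$ with $\beta_i(M)\ge\gamma\rho^i$ for $i\gg0$.
\end{lemma}

\begin{proof}
The idea is to reduce the minimal resolution $F$ of $M$ modulo $\ell$. The result is no longer exact, but its homology has constant size, so the Betti numbers satisfy the recursion of the $\alpha_n$ as an inequality with a constant error. Write $\beta_i=\beta_i(M)$, $\Omega^i=\Omega^iM$, $N_i=\Omega^i/\ell\Omega^i$ and $\bar F_i=F_i/\ell F_i$. By the periodic resolution of $\bar R$, for all $i\ge0$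
\[
\operatorname{Tor}_1^R(\Omega^i,\bar R)\cong\operatorname{Tor}^R_{i+1}(M,\bar R)\cong(0:_M\ell)/\ell M ,
\]
of a dimension $h$ independent of $i$. Tensoring $0\to\Omega^{i+1}\to F_i\to\Omega^i\to0$ with $\bar R$ gives the exact sequence
\[
0\to\operatorname{Tor}^R_1(\Omega^i,\bar R)\to N_{i+1}\to\bar F_i\to N_i\to0 .
\]
Let $X_i$ be the image of $N_{i+1}$ in $\bar F_i$. Then $\dim N_{i+1}=h+\dim X_i$ and $\dim X_i=(r+2)\beta_i-\dim N_i$. The module $X_i$ is generated by $\beta_{i+1}$ elements, and $X_i\subseteq\bar{\mathfrak m}\bar F_i$ by minimality, so $\bar{\mathfrak m}X_i\subseteq s\bar F_i$ has dimension at most $\beta_i$. Thus $\dim X_i\le\beta_{i+1}+\beta_i$. For $i\ge1$ this gives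
\[
\beta_{i+1}\ge\dim X_i-\beta_i=(r+1)\beta_i-\dim N_i,\qquad \dim N_i=h+\dim X_{i-1}\le h+\beta_i+\beta_{i-1},
\]
and so $\beta_{i+1}\ge r\beta_i-\beta_{i-1}-h$. To absorb $h$, put $\kappa=h/(r-2)\ge0$ and $u_i=\beta_i-\kappa$; then $u_{i+1}\ge ru_i-u_{i-1}$. With $v_i=u_i-\rho^{-1}u_{i-1}$ and $r=\rho+\rho^{-1}$ this says $v_{i+1}\ge\rho v_i$ for $i\ge1$.

If $v_{i_0}>0$ for some $i_0\ge1$, then $v_i\ge\rho^{i-i_0}v_{i_0}$ for $i\ge i_0$, and $\beta_i=v_i+\rho^{-1}u_{i-1}+\kappa\ge v_i$ because $u_{i-1}\ge-\kappa$. Otherwise $u_i\le\rho^{-1}u_{i-1}\le\max(0,u_{i-1})$ for all $i\ge1$, and $(\beta_i)$ is bounded.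
\end{proof}

\begin{proposition}\label{prop:onebounded}
If $\operatorname{Tor}_i^R(M,L)=0$ for $i\gg0$, then $M$ or $L$ has bounded Betti numbers.
\end{proposition}

\begin{proof}
Suppose that both sequences are unbounded. Replacing $M$ by a high syzygy preserves this and makes $\operatorname{Tor}_i(M,L)=0$ for all $i>0$. The tensor product of the minimal resolutions of $M$ and $L$ has homology $\operatorname{Tor}(M,L)$ and differentials with entries in $\mathfrak m$, so it is the minimal resolution of $M\otimes L$, and $\beta_n(M\otimes L)=\sum_i\beta_i(M)\beta_{n-i}(L)$. By Lemma~\ref{lem:gap} there are $\gamma>0$ and $i_0$ with $\beta_i(M),\beta_i(L)\ge\gamma\rho^i$ for $i\ge i_0$. Then $\beta_n(M\otimes L)\ge(n+1-2i_0)\gamma^2\rho^n$ for $n\ge2i_0$, which contradicts Lemma~\ref{lem:upper}.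
\end{proof}

\section{Modules with bounded Betti numbers}\label{sec:bounded}

Let $M$ be a finite module over $R=R(W,q,\psi)$ with bounded Betti numbers and minimal resolution $(F_n,\partial_n)$. Write $F_n=R\otimes_kE_n$ with $\dim E_n=\beta_n(M)$. By minimality the entries of $\partial_n$ lie in $\mathfrak m=k\ell\oplus W\oplus\ell W\oplus ks\oplus k\sigma$, so for $n\ge1$
\[
\partial_n|_{E_n}=\ell Y_n+\zeta_n+\ell\chi_n+sS_n+\sigma V_n,
\]
with $k$-linear maps $Y_n,S_n,V_n\colon E_n\to E_{n-1}$ and $\zeta_n,\chi_n\colon E_n\to W\otimes E_{n-1}$. A normalized complex has $Y_n=1$, so the main point is the following.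

\begin{proposition}\label{prop:Y}
The map $Y_n$ is bijective for all $n\gg0$. In particular $\beta_n(M)$ is eventually constant.
\end{proposition}

We shall split $E_n=T_n\oplus U_n$ into a part on which the maps $Y$ are nilpotent and a part on which they are bijective. On $T$ the element $\ell$ plays no essential role, and the maps $\zeta$ behave like the resolution of $k$ over $\bar R$ in the proof of Lemma~\ref{lem:upper}: we obtain $\dim T_{n+1}\ge r\dim T_n-\dim T_{n-1}$, which a bounded sequence can satisfy only by being eventually zero. The maps $Y_n$ form a sequence between different spaces, so we need a version of the Fitting decomposition for sequences. For $m\le n$ put $Y_{m,n}=Y_{m+1}\cdots Y_n\colon E_n\to E_m$.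

\begin{lemma}\label{lem:fitting}
Let $E_n$, $n\ge0$, be $k$-spaces of bounded dimension with linear maps $Y_n\colon E_n\to E_{n-1}$. There are $n_1\ge1$, decompositions $E_n=T_n\oplus U_n$ for $n\ge n_1$, and integers $\nu(m)>m$ for $m\ge n_1$ such that
\begin{itemize}
\item[(a)] for $n>n_1$, $Y_nT_n\subseteq T_{n-1}$ and $Y_n$ maps $U_n$ bijectively onto $U_{n-1}$;
\item[(b)] for $m\ge n_1$ and $n\ge\nu(m)$, $Y_{m,n}T_n=0$.
\end{itemize}
\end{lemma}

\begin{proof}
The rank of $Y_{m,n}$ is nonincreasing in $n$; let $v(m)$ be its limit. For $m\le m'\le n$ we have $Y_{m,n}=Y_{m,m'}Y_{m',n}$, so $v(m)\le v(m')$. Being bounded, $v(m)$ equals a constant $v$ for $m\ge m_0$. For $m\ge m_0$ choose $\nu(m)>m$ with $\operatorname{rank}Y_{m,n}=v$ for all $n\ge\nu(m)$. The images of $Y_{m,n}$ for $n\ge\nu(m)$ decrease with $n$ and have dimension $v$, so they equal one subspace $U_m$. For $m>m_0$ and $n$ large, $Y_mU_m=\operatorname{im}(Y_mY_{m,n})=U_{m-1}$, and $Y_m\colon U_m\to U_{m-1}$ is bijective since both spaces have dimension $v$. Put $n_1=\nu(m_0)$ and $T_n=\ker Y_{m_0,n}$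 for $n\ge n_1$. Then $T_n$ has codimension $v$, and $T_n\cap U_n=0$ because $Y_{m_0,n}$ is injective on $U_n$; so $E_n=T_n\oplus U_n$. From $Y_{m_0,n}=Y_{m_0,n-1}Y_n$ we get $Y_nT_n\subseteq T_{n-1}$. In the situation of (b), $\ker Y_{m,n}\subseteq T_n$ and both have codimension $v$, so they are equal.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Y}]
Regard $W\otimes E_n$ as a subspace of $F_n$, and write $Y_n$ also for $1\otimes Y_n$ on it. Define $\Lambda_n\colon W\otimes E_n\to W\otimes E_{n-1}$ and $Q_n,Q_n'\colon W\otimes E_n\to E_{n-1}$ by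
\[
\Lambda_n(w\otimes g)=w*\zeta_ng,\qquad Q_n(w\otimes g)=q(w,\zeta_ng),\qquad Q'_n(w\otimes g)=q(w,\chi_ng),
\]
where $*$ and $q$ act on the factors $W$. Put $\theta_n=Y_n+\Lambda_n$. The map $Y_n$ preserves the weight of the factor $W$, and $\Lambda_n$ strictly raises it.

\emph{Step 1: identities.} For $\xi\in W\otimes E_n$ and $\tau\in E_n$ the table \eqref{eq:table} gives
\begin{equation}\label{eq:dxi}
\partial_n(\xi+s\tau)=\ell\,\theta_n\xi+s\,Q_n\xi+\sigma(Q_n'\xi+Y_n\tau);
\end{equation}
indeed $w(\ell Y_ng+\zeta_ng+\ell\chi_ng+sS_ng+\sigma V_ng)=\ell(w\otimes Y_ng)+s\,q(w,\zeta_ng)+\ell(w*\zeta_ng)+\sigma\,q(w,\chi_ng)$, and $s\,\partial_n\tau=\sigma Y_n\tau$. Let $n\ge2$ and $g\in E_n$. The degree $2$ part of $\partial_{n-1}\partial_ng$ comes only from $\ell Y_ng+\zeta_ng$. The first term contributes $\ell\,\zeta_{n-1}Y_ng$, and by \eqref{eq:dxi} the second contributes $\ell\,\theta_{n-1}\zeta_ng+s\,Q_{n-1}\zeta_ng$. Hence $Q_{n-1}\zeta_n=0$ and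
\begin{equation}\label{eq:zetaY}
\zeta_{n-1}Y_n=-Y_{n-1}\zeta_n-\Lambda_{n-1}\zeta_n .
\end{equation}
Applying $\partial_{n-1}$ to \eqref{eq:dxi} and using \eqref{eq:dxi} for $n-1$ gives $\sigma(Q_{n-1}\theta_n\xi+Y_{n-1}Q_n\xi)=0$, that is,
\begin{equation}\label{eq:Qtheta}
Q_{n-1}\theta_n=-Y_{n-1}Q_n .
\end{equation}
So we have complexes $E_{n+1}\xrightarrow{\zeta_{n+1}}W\otimes E_n\xrightarrow{Q_n}E_{n-1}$, shaped like the strands in the proof of Lemma~\ref{lem:upper}. Take $n_1$, $T_n$, $U_n$, $\nu$ from Lemma~\ref{lem:fitting}. The goal is to restrict these complexes to $T$ and to show that they become exact in the middle.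

\emph{Step 2: $\zeta$ respects the decomposition.} We claim that $\zeta_nU_n\subseteq W\otimes U_{n-1}$ for $n>n_1$, and that there is $n_2>n_1$ with $\zeta_nT_n\subseteq W\otimes T_{n-1}$ for $n\ge n_2$. If $\Lambda$ were zero, \eqref{eq:zetaY} would say that $\zeta$ anticommutes with $Y$. We handle $\Lambda$ by induction on the weight. Let $\zeta_n^{(j)}$ be the component of $\zeta_n$ in $W_j\otimes E_{n-1}$. The weight $j$ part of \eqref{eq:zetaY} is
\begin{equation}\label{eq:weightj}
\zeta^{(j)}_{n-1}Y_ng=-Y_{n-1}\zeta_n^{(j)}g-(\Lambda_{n-1}\zeta_ng)^{(j)},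
\end{equation}
and the last term is obtained by applying some $\zeta_n^{(i)}$, then some $\zeta_{n-1}^{(i')}$, with $i+i'=j$ and so $i,i'<j$, and multiplying the factors in $W$.

For $U$, assume the claim for all weights $<j$ and all $n>n_1$. Let $z_n\colon U_n\to W_j\otimes T_{n-1}$ be the $T$-component of $\zeta_n^{(j)}$. For $n-1>n_1$ and $g\in U_n$ the last term of \eqref{eq:weightj} lies in $W_j\otimes U_{n-2}$, so $z_{n-1}Y_n=-Y_{n-1}z_n$ on $U_n$ by Lemma~\ref{lem:fitting}(a). Iterating, $z_mY_{m,n}=\pm Y_{m-1,n-1}z_n$ on $U_n$ for $n_1<m\le n$. For $n-1\ge\nu(m-1)$ the right side is zero by (b), and $Y_{m,n}U_n=U_m$; so $z_m=0$.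

For $T$, we find $p_0<p_1<\cdots$ such that $\zeta_n^{(i)}T_n\subseteq W_i\otimes T_{n-1}$ for $i\le j$ and $n\ge p_j$. Put $p_0=n_1+1$. Given $p=p_{j-1}$, let $z_n\colon T_n\to W_j\otimes U_{n-1}$ be the $U$-component of $\zeta^{(j)}_n$, for $n\ge p$. For $n-1\ge p$ and $g\in T_n$ the last term of \eqref{eq:weightj} lies in $W_j\otimes T_{n-2}$, so $z_{n-1}Y_n=-Y_{n-1}z_n$ on $T_n$, and $z_pY_{p,n}=\pm Y_{p-1,n-1}z_n$ on $T_n$. For $n\ge\nu(p)$ the left side is zero by (b), and $Y_{p-1,n-1}$ is injective on $W_j\otimes U_{n-1}$ by (a); so $z_n=0$. Put $p_j=\nu(p)$. Any $n_2\ge p_\omega$ works, and we choose $n_2\ge\nu(n_1)$.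

Consequently, for $n\ge n_2$ the maps $Y_n$, $\Lambda_n$, $\theta_n$ send $W\otimes T_n$ to $W\otimes T_{n-1}$, and $Q_n$ sends $W\otimes T_n$ to $T_{n-1}$.

\emph{Step 3: there is $n_3>n_2$ with $\theta_{n_2+1}\cdots\theta_n=0$ on $W\otimes T_n$ for $n\ge n_3$.} Put $\mu_0=n_2$, $\mu_{i+1}=\nu(\mu_i)$ and $n_3=\mu_\omega$. Since the maps $\theta$ preserve the spaces $W\otimes T$, it suffices to treat $n=n_3$. Expand the product into words in which the $i$th letter is $Y_i$ or $\Lambda_i$. A word with at least $\omega$ letters $\Lambda$ vanishes, because $W_j=0$ for $j\ge\omega$. In any other word one of the $\omega$ blocks of indices $\mu_i<m\le\mu_{i+1}$ contains no $\Lambda$. That block acts as $Y_{\mu_i,\mu_{i+1}}$ on an element of $W\otimes T_{\mu_{i+1}}$, and this gives zero by (b).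

\emph{Step 4: for $n\ge n_3$, the kernel of $Q_n\colon W\otimes T_n\to T_{n-1}$ is contained in $\zeta_{n+1}T_{n+1}$.} Let $\xi\in W\otimes T_n$ with $Q_n\xi=0$. We want to use the exactness of $F$, but by \eqref{eq:dxi} the element $\xi$ is a cycle only modulo $\ell$. So we divide its boundary by $\ell$ and repeat until we reach zero. Let $\tau\in E_n$, to be chosen. For $n\ge i\ge n_1$ define $\xi_i\in W\otimes E_i$ and $\tau_i\in E_i$ by $\xi_n=\xi$, $\tau_n=\tau$,
\[
\xi_{i-1}=\theta_i\xi_i,\qquad\tau_{i-1}=Y_i\tau_i+Q'_i\xi_i,
\]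
and put $x_i=\xi_i+s\tau_i\in F_i$. By \eqref{eq:Qtheta} and descending induction $Q_i\xi_i=0$ for all $i$, so \eqref{eq:dxi} and $\sigma=\ell s$ give
\[
\partial x_i=\ell x_{i-1}\qquad(n\ge i>n_1).
\]
By Step 3, $\xi_i=0$ for $i\le n_2$. Further, $\tau_{n_2}=Y_{n_2,n}\tau+\tau^\circ$ with $\tau^\circ$ independent of $\tau$. As $Y_{n_2,n}U_n=U_{n_2}$, we can choose $\tau$ so that $\tau_{n_2}\in T_{n_2}$. Then $\tau_{n_1}=Y_{n_1,n_2}\tau_{n_2}=0$ by (b), since $n_2\ge\nu(n_1)$. Thus $x_{n_1}=0$.

Now we climb back: $x_i\in\ell F_i+\partial F_{i+1}$ for $n_1\le i\le n$. This holds for $i=n_1$. If $x_{i-1}=\ell f+\partial f'$ with $f\in F_{i-1}$ and $f'\in F_i$, then $\partial x_i=\ell x_{i-1}=\partial(\ell f')$ as $\ell^2=0$, so $x_i-\ell f'\in\ker\partial_i=\operatorname{im}\partial_{i+1}$. For $i=n$ we get $\xi+s\tau=\ell f+\partial f'$ with $f'\in F_{n+1}$. Compare components in $W\otimes E_n$. The term $\ell f$ has none, as $\ell R=k\ell\oplus\ell W\oplus k\sigma$, and that of $\partial f'$ is $\zeta_{n+1}g$, where $g\in E_{n+1}$ is the degree $0$ component of $f'$.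 So $\xi=\zeta_{n+1}g$. Write $g=g'+g''$ with $g'\in T_{n+1}$ and $g''\in U_{n+1}$. By Step 2, $\zeta_{n+1}g'\in W\otimes T_n$ and $\zeta_{n+1}g''\in W\otimes U_n$; since $\xi\in W\otimes T_n$, we get $\xi=\zeta_{n+1}g'$.

\emph{Step 5: counting.} Let $t_n=\dim T_n$. By Step 4, $rt_n-t_{n-1}\le t_{n+1}$ for $n\ge n_3$, and $r\ge3$. If $t_n>0$ and $t_n\ge t_{n-1}$ for some $n\ge n_3$, then $t_{n+1}\ge2t_n$, the same holds at $n+1$, and $t_{n+i}\ge2^it_n$ for all $i$, against the boundedness of the Betti numbers. So for $n\ge n_3$ either $t_n=0$ or $t_n<t_{n-1}$. Hence the sequence reaches $0$ and stays there. For $n\gg0$ we have $E_n=U_n$, and $Y_n$ is bijective by (a).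
\end{proof}

Once the coefficient of $\ell$ is invertible, the terms in $\ell W$ and $k\sigma$ are multiples of $\ell$ and can be removed by changes of basis.

\begin{proposition}\label{prop:normalform}
A finite $R$-module $M$ with bounded Betti numbers has a complete resolution that is a normalized complex.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:Y} there are $n_0\ge0$ and $\beta$ such that $F_n=R^\beta$ for $n\ge n_0$ and $Y_n$ is invertible for $n>n_0$. Consider a matrix $\partial=\ell Y+\zeta+\ell\chi+sS+\sigma V$ with $Y\in GL_\beta(k)$, $S,V\in\operatorname{Mat}_\beta(k)$ and $\zeta,\chi\in W\otimes\operatorname{Mat}_\beta(k)$. We find $\Theta\in GL_\beta(R)$ with $\partial\Theta$ normalized. After multiplying by $Y^{-1}$ on the right, assume $Y=1$. For $y\in W\otimes\operatorname{Mat}_\beta(k)$, \eqref{eq:matrixprod} gives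
\[
\partial(1+y)=\ell+\zeta+\ell(\chi+y+\zeta*y)+s\big(S+q(\zeta,y)\big)+\sigma\big(V+q(\chi,y)\big).
\]
With $y=-(1+\lambda_\zeta)^{-1}\chi$ this is $\ell+\zeta+sS'+\sigma V'$, and $(\ell+\zeta+sS'+\sigma V')(1-sV')=\ell+\zeta+sS'$ because $\ell s=\sigma$, $\zeta s=0$ and $s^2=s\sigma=0$. The matrices $1+y$ and $1-sV'$ are invertible, being congruent to $1$ modulo $\mathfrak m$.

Apply this to $\partial_{n_0+1}$, as a change of basis of $F_{n_0+1}$. It replaces $\partial_{n_0+2}$ by $\Theta^{-1}\partial_{n_0+2}$, whose coefficient of $\ell$ is $\Theta_0^{-1}Y_{n_0+2}$, where $\Theta_0\in GL_\beta(k)$ is the degree $0$ part of $\Theta$; this is still invertible. Continue with $\partial_{n_0+2}$ and the basis of $F_{n_0+2}$, and so on. Now all $\partial_n$ with $n>n_0$ are normalized. By Lemmas~\ref{lem:extend} and~\ref{lem:exact} they extend to an exact normalized complex, and $\operatorname{coker}\partial_{n_0+1}=\Omega^{n_0}M$.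
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The ring $R$ is artinian Gorenstein by Proposition~\ref{prop:ring}. Let $M$ and $N$ be finite modules with $\operatorname{Ext}^i(M,N)=0$ for $i\gg0$, and let $L=N^*$, so that $\operatorname{Tor}_i(M,L)=0$ for $i\gg0$ by \eqref{eq:exttor}. For (i) we must show $\operatorname{Ext}^i(N,M)=0$ for $i\gg0$, since the converse is the same statement for the pair $(N,M)$; by \eqref{eq:exttor} this means $\operatorname{Tor}_i(M^*,L^*)=0$ for $i\gg0$. For (ii) we must show $\operatorname{Ext}^i(M,N)=0$, that is $\operatorname{Tor}_i(M,L)=0$, for all $i\ge1$; as $\operatorname{Hom}(R,R)\ne0$, the Ext-index is then $0$. In terms of Tor, the hypothesis and both conclusions are symmetric in $M$ and $L$. By Proposition~\ref{prop:onebounded} we may therefore assume that $M$ has bounded Betti numbers. Let $P$ be a normalized complete resolution of $M$, as in Proposition~\ref{prop:normalform}. By Lemma~\ref{lem:ends}, $H_n(P\otimes L)=0$ for $n\gg0$. Proposition~\ref{prop:twoends}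 gives $H_n(P\otimes L)=0$ for $n\ll0$ in case (i) and for all $n$ in case (ii), and Lemma~\ref{lem:ends} translates this into the required vanishing.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:presentation} the ring is $R_5$. It is local artinian Gorenstein by Proposition~\ref{prop:ring}, satisfies (ee) by Theorem~\ref{thm:family}(i), and has infinite Ext-index by Proposition~\ref{prop:infinite}.
\end{proof}

To reach positive dimension we adjoin power series variables. This requires that (ee) lift along a regular element.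

\begin{lemma}\label{lem:lift}
Let $S$ be a Gorenstein local ring and let $x$ be an $S$-regular element of its maximal ideal. If $S/xS$ satisfies \textup{(ee)}, then so does $S$.
\end{lemma}

\begin{proof}
Let $M,N$ be finite $S$-modules with $\operatorname{Ext}^i_S(M,N)=0$ for $i\gg0$; we show $\operatorname{Ext}_S^i(N,M)=0$ for $i\gg0$. For finite modules $X,X'$ and the first syzygy $\Omega X$, the long exact sequences give $\operatorname{Ext}^{i}_S(\Omega X,X')\cong\operatorname{Ext}_S^{i+1}(X,X')$ for $i\ge1$ and, because $\operatorname{Ext}_S^i(-,S)=0$ for $i>\dim S$, also $\operatorname{Ext}^{i+1}_S(X',\Omega X)\cong\operatorname{Ext}^i_S(X',X)$ for $i>\dim S$. So replacing $M$ and $N$ by their first syzygies changes neither hypothesis nor conclusion. Now $M$ and $N$ are submodules of free modules, so multiplication by $x$ is injective on both. If $F$ is a free resolution of $M$, then $F/xF$ is a free resolution of $M/xM$ over $\bar S=S/xS$, since $\operatorname{Tor}^S_i(M,\bar S)=0$ for $i\ge1$. Hence $\operatorname{Ext}^i_S(M,X)\cong\operatorname{Ext}^i_{\bar S}(M/xM,X)$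 for every $\bar S$-module $X$, and the same holds with $N$ in place of $M$. From $0\to N\xrightarrow{x}N\to N/xN\to0$ we get $0=\operatorname{Ext}^i_S(M,N/xN)\cong\operatorname{Ext}^i_{\bar S}(M/xM,N/xN)$ for $i\gg0$. By (ee) for $\bar S$, $0=\operatorname{Ext}^i_{\bar S}(N/xN,M/xM)\cong\operatorname{Ext}^i_S(N,M/xM)$ for $i\gg0$. The sequence $0\to M\xrightarrow{x}M\to M/xM\to0$ then shows that $x$ acts surjectively on the finite module $\operatorname{Ext}_S^i(N,M)$ for $i\gg0$, which is zero by Nakayama's lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alldim}]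
The ring $R_e$ of Example~\ref{ex:Re} is artinian Gorenstein with residue field $k$ and embedding dimension $e$. It satisfies (ee) by Theorem~\ref{thm:family}(i) and has infinite Ext-index by Proposition~\ref{prop:infinite}. Let $S_j=R_e[[x_1,\dots,x_j]]$, a local ring with residue field $k$, dimension $j$ and embedding dimension $e+j$, hence codimension $e$. The element $x_j$ is $S_j$-regular and $S_j/x_jS_j=S_{j-1}$. A local ring is Gorenstein if its quotient by a regular element of the maximal ideal is, so all $S_j$ are Gorenstein, and they satisfy (ee) by Lemma~\ref{lem:lift} and induction. Let $S=S_n$. It is faithfully flat over $R_e$, and for finite $R_e$-modules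
\[
\operatorname{Ext}^i_S(M\otimes S,N\otimes S)\cong\operatorname{Ext}^i_{R_e}(M,N)\otimes_{R_e}S ,
\]
so the left side vanishes exactly when $\operatorname{Ext}^i_{R_e}(M,N)$ does. Hence the Ext-index of $S$ is at least that of $R_e$, and $S$ is not AB.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ext}
\emph{On the finiteness of Ext-indices of ring extensions},
\texttt{https://projecteuclid.org/\allowbreak journals/\allowbreak rmjm/\allowbreak rocky-mountain-journal-of-mathematics/\allowbreak DownloadAcceptedPapers/\allowbreak 210922-Bouchiba.pdf}.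

\end{thebibliography}
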